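\title{The multi-dimensional bounded window problem is undecidable}

\begin{abstract}
In a two-player game on a finite graph with $k$-dimensional integer weights, the bounded window objective asks for a bound $L$ such that, from some point of the play on and in every dimension, the sum of the weights taken from any position becomes nonnegative within $L$ steps. We prove that no algorithm decides whether the first player can enforce this objective, already for $k=3$ and weights in $\{-1,0,1\}$. The reduction simulates a two-counter machine by three piles of tokens whose total never decreases. We also show that a winning first player can fix $L$ in advance and play with finite memory, so that the problem is $\Sigma^0_1$-complete for every fixed $k\ge 3$, that no computable function bounds $L$, and that the problem is solvable in polynomial time when the second player is absent.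
\end{abstract}

\section{Introduction}\label{sec:intro}

When the moves of an infinite play carry integer weights, a nonnegative long-run average says that losses are made good, but not when. A window objective adds a deadline: from every position, the running sum must return to a nonnegative value within $L$ steps. In the bounded window objective the deadline is not prescribed; the play only has to admit one.

\subsection*{Games and windows}

A \emph{$k$-dimensional game} consists of a finite directed graph $G=(S_1,S_2,E)$ with state set $S=S_1\uplus S_2$, in which every state has a successor, and a weight function $w=(w_1,\dots,w_k)\colon E\to\mathbb{Z}^k$. Player $P_i$ chooses the successor at the states of $S_i$. A \emph{play} is an infinite path $\pi=s_0s_1s_2\dots$ and a \emph{history} is a finite path $s_0\dots s_m$. A \emph{strategy} of $P_i$ maps every history that ends in $S_i$ to a successor of its last state; a play or history is \emph{consistent} with the strategy if every move from a state of $S_i$ is the prescribed one. A strategy has \emph{finite memory} if it depends on the history only through the last state and the state reached by a finite automaton reading the history, and it is \emph{memoryless} if it depends on the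 last state alone. An \emph{objective} is a set $\Omega$ of plays, and $P_1$ \emph{wins $\Omega$ from $s$} if $P_1$ has a strategy, with arbitrary memory, such that every consistent play from $s$ lies in $\Omega$.

For a play $\pi$, indices $i\le j$ and a dimension $t$, let
\[
\mathrm{TP}_t(i,j)=\sum_{m=i}^{j-1}w_t(s_m,s_{m+1}),
\]
and let $\pi_{\ge j}=s_js_{j+1}\dots$. In dimension $t$, the \emph{window opened at $j$ closes within $L$ steps} if $\mathrm{TP}_t(j,j+l)\ge0$ for some $l\in\{1,\dots,L\}$. For $L\ge 1$ the window objectives in dimension $t$ are:
\begin{itemize}
\item \emph{direct fixed window}, $\mathrm{DFW}_t(L)$: every window closes within $L$ steps;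
\item \emph{fixed window}, $\mathrm{FW}_t(L)$: some suffix $\pi_{\ge i}$ lies in $\mathrm{DFW}_t(L)$;
\item \emph{direct bounded window}, $\mathrm{DBW}_t=\bigcup_L\mathrm{DFW}_t(L)$;
\item \emph{bounded window}, $\mathrm{BW}_t=\bigcup_L\mathrm{FW}_t(L)$.
\end{itemize}
The multi-dimensional objectives are the conjunctions $\mathrm{DFW}(L)=\bigcap_t\mathrm{DFW}_t(L)$, $\mathrm{FW}(L)=\bigcap_t\mathrm{FW}_t(L)$ and $\mathrm{BW}=\bigcap_t\mathrm{BW}_t$. The sets $\mathrm{DFW}_t(L)$ are closed under suffixes and increase with $L$, and there are finitely many dimensions. Taking maxima over $t$ therefore gives
\begin{equation}\label{eq:bw}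
\pi\in\mathrm{FW}(L)\iff \pi_{\ge i}\in\mathrm{DFW}(L)\text{ for some }i,
\qquad\qquad
\mathrm{BW}=\bigcup_L\mathrm{FW}(L).
\end{equation}

\medskip
\noindent\textbf{The multi-dimensional bounded window problem.} \emph{Given a dimension $k\ge1$, a $k$-dimensional game with weights written in binary, and a state $s_{\mathrm{init}}$, does $P_1$ win $\mathrm{BW}$ from $s_{\mathrm{init}}$?}
\medskip

As recorded in \cite{windows}, the one-dimensional window problems are solvable (in polynomial time for polynomially bounded windows), and the multi-dimensional fixed window problems, with $L$ given in the input, are decidable. Whether the multi-dimensional bounded window problem is decidable is asked in \cite{windows}.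

\subsection*{What the objective measures}

A play in $\mathrm{DFW}_t(L)$ can be cut, at successive closing times, into blocks of length at most $L$ and nonnegative sum. Its prefix sums are thus bounded below, and so are those of a play in $\mathrm{BW}_t$; in particular the lower limit of the average weight is nonnegative. The converse fails, and the simplest counterexample shows what the opponent is after.

\begin{example}\label{ex:delay}
Let $k=1$, $S_1=\{u\}$, $S_2=\{v\}$, with edges $u\to v$, $v\to v$, $v\to u$ of weights $-1,0,+1$. The prefix sums of every play from $u$ lie in $\{-1,0\}$. If $P_2$ takes the loop at $v$ at most $d$ times in a row, or stays at $v$ forever, the play is in $\mathrm{FW}(d+2)$ or in $\mathrm{FW}(1)$. If $P_2$ takes the loop $i$ times after the $i$-th visit to $u$, the window opened at that visit closes after exactly $i+2$ steps, and the play is not in $\mathrm{BW}$. To defeat $\mathrm{BW}$ it is not enough to keep one window open forever: $P_2$ must produce longer and longer windows, later and later.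
\end{example}

One might expect an algorithm. For a fixed $L$ only the last $L$ moves matter, so the game is finite in nature. The problem is decidable in one dimension, and it is easy in any dimension when $P_1$ plays alone (Theorem~\ref{thm:one}). The moves available at a state do not depend on the sums accumulated so far, so the game has no built-in test for zero. Finally, a winning $P_1$ can commit to one value of $L$ at the start (Theorem~\ref{thm:uniform}), so that a computable bound on $L$ would give a decision procedure. Yet no such bound exists.

\subsection*{Results}

\begin{theorem}\label{thm:main}
There is a computable map $M\mapsto G_M$ from a class of two-counter machines with undecidable halting problem to $3$-dimensional games with weights in $\{-1,0,1\}$ and an initial state $s_{\mathrm{init}}$, such that: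
\begin{itemize}
\item[(a)] if $M$ halts, then $P_1$ wins $\mathrm{DFW}(L)$, hence $\mathrm{BW}$, from $s_{\mathrm{init}}$ for some $L$;
\item[(b)] if $M$ does not halt, then $P_1$ does not win $\mathrm{BW}$ from $s_{\mathrm{init}}$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:undec}
No algorithm decides the bounded window problem, with $k$ in the input or with $k$ fixed to any value at least $3$. The same holds for the direct bounded objective $\bigcap_t\mathrm{DBW}_t$, for the question whether $P_1$ wins $\mathrm{FW}(L)$ for some $L$, and for the question whether $P_1$ wins $\mathrm{DFW}(L)$ for some $L$.
\end{corollary}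

\begin{proof}
If $M$ halts, all four questions have a positive answer in $G_M$ by (a), since $\mathrm{DFW}(L)$ is contained in $\mathrm{FW}(L)$, in $\bigcap_t\mathrm{DBW}_t$ and in $\mathrm{BW}$. All these objectives are contained in $\mathrm{BW}$, so if $M$ does not halt, all four answers are negative by (b). For $k>3$, add dimensions in which all weights are $0$; there every window closes in one step.
\end{proof}

Recall that $\Sigma^0_1$ is the class of recursively enumerable sets, and that a set in $\Sigma^0_1$ is \emph{$\Sigma^0_1$-complete} if it is \emph{$\Sigma^0_1$-hard}: every recursively enumerable set is its preimage under a computable map (a many-one reduction).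

\begin{theorem}\label{thm:uniform}
In multi-dimensional games the following hold.
\begin{itemize}
\item[(1)] $P_1$ wins $\mathrm{BW}$ from $s$ if and only if there is $L$ such that $P_1$ wins $\mathrm{FW}(L)$ from $s$. In that case $P_1$ has a finite-memory winning strategy.
\item[(2)] The bounded window problem is recursively enumerable, and it is $\Sigma^0_1$-complete for every fixed $k\ge3$, even with weights in $\{-1,0,1\}$.
\item[(3)] No computable function $\beta$ satisfies ``if $P_1$ wins $\mathrm{BW}$ in $G$, then $P_1$ wins $\mathrm{FW}(\beta(G))$'', even for $k=3$ and weights in $\{-1,0,1\}$.
\end{itemize}
\end{theorem}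

\begin{theorem}\label{thm:one}
If $S_2=\emptyset$, then $P_1$ wins $\mathrm{BW}$ from $s_{\mathrm{init}}$ if and only if some closed walk of positive length whose total weight is nonnegative in every dimension is reachable from $s_{\mathrm{init}}$. This is decidable in polynomial time, with $k$ in the input.
\end{theorem}

The problem is thus decidable for $k=1$ \cite{windows}, and $\Sigma^0_1$-complete for every fixed $k\ge3$ and for $k$ in the input. The case of fixed $k=2$ is not settled here.

Section~\ref{sec:tools} turns windows into one number per dimension and removes the freedom to discard a prefix. Section~\ref{sec:machines} fixes the class of machines and Section~\ref{sec:game} builds $G_M$. Sections~\ref{sec:halt} and~\ref{sec:nohalt} prove the two parts of Theorem~\ref{thm:main}, and Sections~\ref{sec:uniform} and~\ref{sec:one} prove Theorems~\ref{thm:uniform} and~\ref{thm:one}.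

\section{Deficits and localization}\label{sec:tools}

At a given time many windows may be open in the same dimension. They can be followed with a single number. For a play $\pi=s_0s_1\dots$ and a dimension $t$, define the \emph{deficit}
\[
c^t_0=0,\qquad c^t_{j+1}=\max\bigl(0,\;c^t_j-w_t(s_j,s_{j+1})\bigr).
\]
Then
\begin{equation}\label{eq:deficit}
c^t_j=\max_{0\le i\le j}\bigl(-\mathrm{TP}_t(i,j)\bigr).
\end{equation}
Indeed, both sides vanish for $j=0$; and at time $j+1$ the term $i=j+1$ contributes $0$, while each term $i\le j$ equals $-\mathrm{TP}_t(i,j)-w_t(s_j,s_{j+1})$. The deficit is the largest loss on a segment ending at $j$, and it vanishes exactly when all these segments have nonnegative sum. Let $W$ be the largest absolute value of a weight in the game.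

\begin{lemma}\label{lem:deficit}
A play $\pi$ lies in $\mathrm{DFW}_t(L)$ if and only if for every $j\ge0$ there is $j'\in\{j+1,\dots,j+L\}$ with $c^t_{j'}=0$. In that case $c^t_j\le(L-1)W$ for all $j$.
\end{lemma}

\begin{proof}
If $c^t_{j'}=0$ and $j<j'\le j+L$, then $\mathrm{TP}_t(j,j')\ge0$ by \eqref{eq:deficit}, so the window opened at $j$ closes within $L$ steps.

Conversely, suppose that $c^t_{j+1},\dots,c^t_{j+L}$ are all positive. The window opened at $j$ may well close in time; the one to look at is older. Let $z\le j$ be the last index at or before $j$ with $c^t_z=0$. For $z<m\le j+L$ we have $c^t_m>0$, so the maximum with $0$ plays no role in the steps from $z$ to $m$, and $\mathrm{TP}_t(z,m)=-c^t_m<0$. As $z+L\le j+L$, the window opened at $z$ does not close within $L$ steps.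

For the bound, let again $z$ be the last zero at or before $j$. There is a zero in $\{z+1,\dots,z+L\}$ and none in $\{z+1,\dots,j\}$, so $j-z\le L-1$; and the deficit grows by at most $W$ per step.
\end{proof}

Lemma~\ref{lem:deficit} describes the direct objective. The objective $\mathrm{BW}$ is harder to handle, because both the discarded prefix and the bound $L$ may depend on the play. The next lemma shows that a winning strategy nevertheless has a history after which both are fixed.

\begin{lemma}[Localization]\label{lem:local}
In any game, let $\sigma$ be a strategy of $P_1$ that wins $\mathrm{BW}$ from $s_0$. Then there are a history $h=s_0\dots s_m$ consistent with $\sigma$ and a number $L$ such that every play $\pi$ that extends $h$ and is consistent with $\sigma$ satisfies $\pi_{\ge m}\in\mathrm{DFW}(L)$.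
\end{lemma}

\begin{proof}
Suppose that no pair $(h,L)$ has this property. We build histories $h_0,h_1,\dots$ consistent with $\sigma$, each extending the previous one, with last indices $m_0<m_1<\dots$. Let $h_0=s_0$. Given $h_{L-1}$, the failure of the pair $(h_{L-1},L)$ yields a consistent play extending $h_{L-1}$ and a position $j_L\ge m_{L-1}$ at which, in some dimension, the window does not close within $L$ steps. Let $h_L$ be the prefix of that play up to index $m_L=j_L+L$; it contains the $L$ moves that witness the failure.

The play $\pi$ having all $h_L$ as prefixes is consistent with $\sigma$. Given $i$ and $L_0$, choose $L\ge L_0$ with $m_{L-1}\ge i$. The window opened at $j_L\ge i$ does not close within $L_0$ steps, so $\pi_{\ge i}\notin\mathrm{DFW}(L_0)$. By \eqref{eq:bw}, $\pi\notin\mathrm{BW}$, although $\sigma$ is winning.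
\end{proof}

\section{Two-counter machines with unbounded infinite runs}\label{sec:machines}

A \emph{two-counter machine} $M$ has counters $A,B$ with values in $\{0,1,2,\dots\}$ and labels $1,\dots,h$. Each label $\ell$ carries one instruction, where $X\in\{A,B\}$:
\begin{itemize}
\item an \emph{increment}: ``$X:=X+1$; goto $\ell'$'';
\item a \emph{test}: ``if $X=0$ goto $\ell'$, else $X:=X-1$; goto $\ell''$'';
\item ``halt''.
\end{itemize}
A \emph{configuration} is a triple $(\ell,A,B)$. The \emph{run} of $M$ starts at $(1,0,0)$, and $M$ \emph{halts} if the run reaches a halting label. Machines with three counters are defined in the same way. Halting of two-counter machines is undecidable \cite{minsky}; since this is obtained by simulating Turing machines, it is $\Sigma^0_1$-hard.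

A window game can punish unbounded counters through Lemma~\ref{lem:deficit}, but it has no reason to punish an infinite run with bounded counters (see Remark~\ref{rem:U}). We therefore work with machines having the following property.
\begin{itemize}
\item[(U)] If $M$ does not halt, then $A+B$ is unbounded along its run.
\end{itemize}

\begin{lemma}\label{lem:U}
There is a computable map $N\mapsto M_N$ on two-counter machines such that $M_N$ has property \textup{(U)} and $M_N$ halts if and only if $N$ halts. Hence halting is undecidable for machines with \textup{(U)}.
\end{lemma}

\begin{proof}
Add to $N$ a third counter that is incremented before every instruction and never tested. Then apply Minsky's simulation of three counters by two \cite{minsky}: the values $(\alpha,\beta,\gamma)$ are represented by $A=2^\alpha3^\beta5^\gamma$, $B=0$. The machine $M_N$ first increments $A$, to represent $(0,0,0)$. Let $q\in\{2,3,5\}$ be the prime of the counter concerned and let $A=\mu$, $B=0$.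

An increment is a multiplication by $q$: while $A>0$, decrement $A$ and increment $B$ by $q$ units; then, while $B>0$, decrement $B$ and increment $A$. This ends with $A=q\mu$, $B=0$.

A test is a division by $q$: decrement $A$ until it is $0$, counting the decrements modulo $q$ in the label and incrementing $B$ after each full block of $q$. This ends with $A=0$, with $\mu=qB+\rho$ and with the remainder $\rho\in\{0,\dots,q-1\}$ known from the label. If $\rho=0$, the simulated counter is positive; transfer $B$ to $A$, which gives $A=\mu/q$, $B=0$, and follow the decrement branch. If $\rho>0$, the simulated counter is $0$; add $\rho$ to $A$, then add $q$ to $A$ for each decrement of $B$, which restores $A=\mu$, $B=0$, and follow the zero branch.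

Each instruction is simulated in finitely many steps, so $M_N$ halts if and only if $N$ does. If $N$ does not halt, then $\gamma\to\infty$, and $A\ge5^\gamma$ between simulated instructions.
\end{proof}

\section{The game $G_M$}\label{sec:game}

\subsection*{Three piles of tokens}

Read a deficit as a pile of tokens: an edge of weight $-1$ adds a token, and an edge of weight $+1$ removes one if there is one. With weights in $\{-1,0,1\}$, Lemma~\ref{lem:deficit} says that in a play in $\mathrm{DFW}(L)$ every pile is empty at least once in any $L$ consecutive steps and always holds fewer than $L$ tokens.

It is natural to store the counters $A$ and $B$ in two piles $a$ and $b$ and to let $P_1$ execute the machine. For $X\in\{A,B\}$ we write $x\in\{a,b\}$ for the corresponding pile and $\bar x$ for the other one of $a,b$. The graph does not see the piles, so at a test of $X$ player $P_1$ chooses the branch, and can lie in two ways.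

\emph{The false decrement.} $P_1$ takes the decrement branch although pile $x$ is empty. An edge of weight $+1$ on an empty pile has no effect, so with two piles this lie leaves no trace. We add a third pile $r$, the \emph{reservoir}, and never remove a token without putting one elsewhere. All edges will be of three kinds:
\begin{itemize}
\item \emph{neutral}: weight $0$ in every dimension;
\item \emph{create}: $w_r=-1$ and the other weights are $0$;
\item \emph{move $y\to z$}, for distinct $y,z\in\{r,a,b\}$: $w_y=+1$, $w_z=-1$ and the third weight is $0$. The pile $y$ is the \emph{source}.
\end{itemize}
Write $c=(c^r,c^a,c^b)$ for the deficits and $|c|=c^r+c^a+c^b$ for the number of tokens. A neutral edge keeps $c$. A create edge adds $1$ to $c^r$. A move $y\to z$ adds $1$ to $c^z$ and replaces $c^y$ by $\max(0,c^y-1)$. Therefore: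
\begin{equation}\label{eq:mono}
\parbox{0.82\textwidth}{$|c|$ never decreases. It increases, by $1$, exactly on create edges and on move edges whose source is empty.}
\end{equation}
An increment of $X$ becomes a move $r\to x$ and a decrement becomes a move $x\to r$. A false decrement now adds a token that never disappears, and a play in $\mathrm{DFW}(L)$ can afford at most $3(L-1)$ tokens.

\emph{The false zero.} $P_1$ claims $X=0$ although pile $x$ is not empty. Here $P_2$ is allowed to challenge the claim. A challenge must be harmless if the claim is true and fatal if it is false. Since tokens are never destroyed, an honest $P_1$ can empty every pile regularly only by carrying tokens back and forth between two piles; a challenge to $x$ offers exactly this, between $r$ and $\bar x$, and does not touch $x$.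

\begin{example}[The challenge cycle]\label{ex:cycle}
Consider a cycle of neutral edges $T_a\to F_b\to D_b\to T_a$, where $P_1$ has a self-loop \emph{move $r\to b$} at $F_b$ (``fill $b$'') and a self-loop \emph{move $b\to r$} at $D_b$ (``drain $b$''). With one token, in $r$, player $P_1$ takes each loop once per turn; writing the deficits $(c^r,c^a,c^b)$ under the states,
\[
\begin{array}{ccccccccccc}
T_a&\to&F_b&\to&F_b&\to&D_b&\to&D_b&\to&T_a\\
(1,0,0)&&(1,0,0)&&(0,0,1)&&(0,0,1)&&(1,0,0)&&(1,0,0).
\end{array}
\]
Each pile is empty at some time in every turn of five steps, so repeating the challenge gains nothing for $P_2$. If instead the token is in $a$, no edge of the cycle has nonzero weight in dimension $a$; as long as $P_2$ keeps the play in the cycle, $c^a=1$, and the direct objective fails for every $L$. The objective itself performs the test for zero that the graph cannot perform.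
\end{example}

Two more devices are needed. First, a single false decrement is affordable, and it moves the simulation off the run of $M$, possibly to a bounded cycle that $P_1$ could follow forever. So $P_2$ may \emph{restart} the simulation before any instruction. Second, $P_1$ controls the loops that clean up the piles and may leave tokens in $a$ or $b$, which would start the machine in a wrong configuration. So every start of the simulation is preceded by two challengeable claims, $c^a=0$ and $c^b=0$.

\subsection*{Definition of $G_M$}

The states and edges of $G_M$ are listed in Table~\ref{tab:game}, and Figure~\ref{fig:game} shows how the parts are connected. Every state has a successor, no two listed edges have the same endpoints, and $G_M$ is computable from $M$.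

\begin{table}[ht]
\centering
\begin{tabular}{lll}
\hline
state & owner & edges\\
\hline
$s_{\mathrm{init}}$ & $P_1$ & self-loop \emph{create}; to $T_a$\\
$T_a$ & $P_2$ & accept: to $T_b$; challenge: to $F_b$\\
$T_b$ & $P_2$ & accept: to $I_1$; challenge: to $F_a$\\
$I_\ell$, $\ell$ not halting & $P_2$ & continue: to $J_\ell$; restart: to $R$\\
$I_\ell$, $\ell$ halting & $P_2$ & to $R$\\
$J_\ell$, $\ell$ an increment of $X$ & $P_1$ & \emph{move $r\to x$} to $I_{\ell'}$\\
$J_\ell$, $\ell$ a test of $X$ & $P_1$ & \emph{move $x\to r$} to $I_{\ell''}$; to $Z_\ell$\\
$Z_\ell$, $\ell$ a test of $X$ & $P_2$ & accept: to $I_{\ell'}$; challenge: to $F_{\bar x}$\\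
$R$ & $P_1$ & self-loop \emph{move $a\to r$}; to $F_b$\\
$F_x$, $x\in\{a,b\}$ & $P_1$ & self-loop \emph{move $r\to x$}; to $D_x$\\
$D_x$, $x\in\{a,b\}$ & $P_1$ & self-loop \emph{move $x\to r$}; to $T_a$\\
\hline
\end{tabular}
\caption{The game $G_M$. Edges are neutral unless marked \emph{create} or \emph{move}; $\ell'$ and $\ell''$ are the target labels in the instruction at $\ell$.}
\label{tab:game}
\end{table}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\begin{scope}[every node/.style={draw,circle,minimum size=8mm,inner sep=1pt}]
\node (s) at (0,0) {$s_{\mathrm{init}}$};
\node (db) at (2.2,2) {$D_b$}; \node (fb) at (5,2) {$F_b$}; \node (r) at (8.4,2) {$R$};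
\node (da) at (2.2,-2) {$D_a$}; \node (fa) at (5,-2) {$F_a$};
\end{scope}
\begin{scope}[every node/.style={draw,rectangle,minimum size=8mm}]
\node (ta) at (2.2,0) {$T_a$}; \node (tb) at (5,0) {$T_b$};
\node[dashed] (sim) at (8.4,0) {$I_\ell,\ J_\ell,\ Z_\ell$};
\end{scope}
\path[->] (s) edge[loop above] node {create} (s) (s) edge (ta)
(ta) edge (tb) (tb) edge node[above] {to $I_1$} (sim)
(ta) edge[very thick] (fb) (tb) edge[very thick] (fa)
(sim) edge[very thick] node[below left] {$A=0$?} (fb)
(sim) edge[very thick] node[below right] {$B=0$?} (fa)
(sim) edge node[right] {restart, halt} (r)
(r) edge (fb) (fb) edge (db) (db) edge (ta) (fa) edge (da) (da) edge (ta)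
(r) edge[loop above] node {$a\to r$} (r)
(fb) edge[loop above] node {$r\to b$} (fb) (db) edge[loop above] node {$b\to r$} (db)
(fa) edge[loop below] node {$r\to a$} (fa) (da) edge[loop below] node {$a\to r$} (da);
\end{tikzpicture}
\caption{The game $G_M$. Circles belong to $P_1$, squares to $P_2$, and the dashed box stands for the states that execute the instructions of $M$. Self-loops create a token in pile $r$ or move a token between piles; the other edges drawn are neutral. Thick edges are challenges. A challenge to the claim that pile $a$ is empty leads to $F_b$, and the path from $F_b$ back to $T_a$ does not touch $a$; likewise for $b$ and $F_a$.}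
\label{fig:game}
\end{figure}

\begin{example}[Three ways to lose]\label{ex:three}
Let $M$ be the machine
\begin{center}
\begin{tabular}{ll}
1: if $A=0$ goto 2, else $A:=A-1$; goto 5 & \qquad 4: $B:=B+1$; goto 1\\
2: $B:=B+1$; goto 3 & \qquad 5: halt\\
3: if $B=0$ goto 5, else $B:=B-1$; goto 4 &
\end{tabular}
\end{center}
Its run $(1,0,0),(2,0,0),(3,0,1),(4,0,0),(1,0,1),(2,0,1),(3,0,2),\dots$ gains one unit of $B$ per turn and never halts. Suppose that the play is at $I_1$ with $c=(n,0,0)$, $n\ge1$. Player $P_1$ can reach the halting label by a false decrement at $J_1$, arriving at $I_5$ with $c=(n+1,0,0)$; this costs a token each time. Player $P_1$ can instead arrive at $J_3$ with $c=(n-1,0,1)$ and claim $B=0$; then $P_2$ challenges, and challenges again at each visit to $T_b$, so the play turns in the cycle $F_a,D_a,T_a,T_b$ with $c^b=1$. The only way out is to arrive at $T_a$ with $c^a>0$, and then $P_2$ challenges $a$ forever. Finally, $P_1$ can follow the run; when $B$ goes from $n$ to $n+1$ the reservoir is empty, and the move $r\to b$ costs a token. Section~\ref{sec:nohalt} shows that, for every machine with (U) that does not halt, $P_1$ has no better option.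
\end{example}

\section{Halting machines: the honest strategy}\label{sec:halt}

\begin{proposition}\label{prop:halt}
Let $M$ halt after $p$ instructions, let $n\ge1$ bound $A+B$ along its run, and let $N=3p+3n+6$. Then $P_1$ wins $\mathrm{DFW}(2N)$ from $s_{\mathrm{init}}$ in $G_M$.
\end{proposition}

\begin{proof}
Player $P_1$ keeps track of the deficits, takes the loop at $s_{\mathrm{init}}$ exactly $n$ times, goes to $T_a$, and then plays \emph{honestly}: at a state $J_\ell$ testing $X$, take the move edge if $c^x>0$ and go to $Z_\ell$ otherwise; at $R$, $F_x$, $D_x$, take the self-loop while its source is nonempty, then leave. The play reaches $T_a$ at time $n+1$ with $c=(n,0,0)$.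

\emph{The way back to $T_a$.} Suppose that the play enters $F_x$ with $c^{\bar x}=0$ and $|c|=n$. The loop at $F_x$ is taken $c^r\le n$ times and ends with $c^r=0$, $c^x=n$. The loop at $D_x$ is then taken $n$ times and ends with $c=(n,0,0)$. So $T_a$ is reached with $c=(n,0,0)$ after at most $2n+2$ edges, and $c^r=0$ on leaving $F_x$. If the play enters $R$ with $|c|=n$, the loop at $R$ is taken $c^a\le n$ times, and after at most $n+1$ edges the play enters $F_b$ with $c^a=0$ and $|c|=n$.

\emph{Rounds.} Consider the play from a visit to $T_a$ with $c=(n,0,0)$. If $P_2$ challenges at $T_a$ or $T_b$, the play enters $F_b$ or $F_a$ with $c=(n,0,0)$. Otherwise it reaches $I_1$ after two edges. We claim that, until the play enters $R$, $F_a$ or $F_b$, its $i$-th visit to an $I$-state ($i=0,1,\dots$) is at $I_\ell$ with $c=(n-A-B,A,B)$, where $(\ell,A,B)$ is the configuration of $M$ after $i$ instructions. This holds for $i=0$. Suppose that it holds for $i$ and that $P_2$ continues to $J_\ell$. For an increment of $X$, the next configuration has counter sum $A+B+1\le n$, so $c^r\ge1$ and the move $r\to x$ transfers a token. For a test with $X>0$, player $P_1$ takes the move $x\to r$, which transfers a token, and arrives at $I_{\ell''}$. For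 a test with $X=0$, player $P_1$ goes to $Z_\ell$; if $P_2$ accepts, the play arrives at $I_{\ell'}$ with $c$ unchanged, and if $P_2$ challenges, the play enters $F_{\bar x}$ with $c^x=0$ and $|c|=n$. This proves the claim. It also shows that $R$ is entered with $|c|=n$, at the latest from the $p$-th visit, where the label is halting.

In all cases the play returns to $T_a$ with $c=(n,0,0)$, and $c^r=0$ at some time strictly between the two visits. An instruction takes at most three edges. A round through $R$ has at most $2+3p+1+(n+1)+(2n+2)=N$ edges. A round with a challenge has at most $2+3p+(2n+2)\le N$ edges, since a challenge at $Z_\ell$ occurs after at most $p-1$ completed instructions and uses the three edges $I_\ell\to J_\ell\to Z_\ell\to F_{\bar x}$.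

\emph{Windows.} Let $\tau_0=n+1<\tau_1<\dots$ be the times of the visits to $T_a$, so that $\tau_{i+1}-\tau_i\le N$, and let $\zeta_i\in(\tau_i,\tau_{i+1})$ be a time with $c^r=0$. Fix $j\ge0$. If $j<\tau_0$, then $c^a=c^b=0$ at time $j+1$, and $j<\zeta_0<\tau_1\le j+(n+1)+N\le j+2N$. If $\tau_i\le j<\tau_{i+1}$, then $c^a=c^b=0$ at time $\tau_{i+1}\le j+N$, and $j<\zeta_{i+1}<\tau_{i+2}\le j+2N$. By Lemma~\ref{lem:deficit} the play lies in $\mathrm{DFW}(2N)$.
\end{proof}

Halting is used twice: it bounds the number $n$ of tokens needed, and it bounds the length of a round even if $P_2$ never restarts or challenges.

\section{Non-halting machines: the strategy of the opponent}\label{sec:nohalt}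

By Lemma~\ref{lem:local} it suffices to defeat the direct objective, provided this can be done from an arbitrary state, with deficits computed from that state on.

\begin{proposition}\label{prop:nohalt}
Let $M$ have property \textup{(U)} and not halt. Then for every state $s$ of $G_M$ player $P_2$ has a strategy $\rho_s$ such that no play from $s$ consistent with $\rho_s$ lies in $\bigcup_L\mathrm{DFW}(L)$.
\end{proposition}

\begin{proof}
Player $P_2$ computes the deficits, starting with $c=(0,0,0)$ at $s$, and plays as follows:
\begin{itemize}
\item at $T_x$, and at a state $Z_\ell$ testing $X$: challenge if and only if $c^x>0$;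
\item at $I_\ell$ with $\ell$ not halting: restart if and only if $T_a$ has not yet been visited or $|c|$ has increased since the last visit to $T_a$.
\end{itemize}
Suppose that a play $\pi$ from $s$ consistent with $\rho_s$ lies in $\mathrm{DFW}(L)$. By Lemma~\ref{lem:deficit}, each deficit is at most $L-1$ at all times and is $0$ infinitely often. So $|c|$ is bounded, and it is nondecreasing by \eqref{eq:mono}; hence it is constant from some time on. Call a time $\tau$ \emph{stable} if $|c|$ is constant from $\tau$ on. By \eqref{eq:mono}, from a stable time on
\begin{itemize}
\item[($\ast$)] no create edge is taken, and every move edge taken has a nonempty source.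
\end{itemize}
We show that from some stable time on the play follows the run of $M$ exactly.

\emph{Step 1: after a stable time, each of $s_{\mathrm{init}},R,F_a,F_b,D_a,D_b$ leads to $T_a$.} By ($\ast$), $s_{\mathrm{init}}$ is left at once, to $T_a$. At each of the other five states, an iteration of the self-loop lowers a nonempty source by $1$, so the loop is taken finitely often and the state is left. The exits form the paths $R\to F_b\to D_b\to T_a$ and $F_a\to D_a\to T_a$.

\emph{Step 2: the play is at $T_a$ at some stable time $\tau$.} Let $\tau_0$ be stable, and suppose that $T_a$ is not visited at any time from $\tau_0$ on. By Step~1, from $\tau_0$ on the play stays among $T_b$ and the states $I_\ell,J_\ell,Z_\ell$. The only edges between non-$I$ states of this set are the edges $J_\ell\to Z_\ell$, so the play is at some $I_\ell$ at a time $\tau'\ge\tau_0$. It does not go to $R$, so $\ell$ is not halting and $P_2$ continues. By the definition of $\rho_s$, the last visit to $T_a$ occurred at a time $\tau<\tau'$ and $|c|$ is constant between $\tau$ and $\tau'$. As $\tau'$ is stable, so is $\tau$.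

Since $|c|$ does not increase after $\tau$, player $P_2$ never restarts after $\tau$.

\emph{Step 3: no challenge occurs from $\tau$ on.} Suppose that a claim on $a$ is challenged, at $T_a$ or at some $Z_\ell$. Then $F_b$ is entered with $c^a>0$. By Step~1 the play goes through $F_b$ and $D_b$ to $T_a$, and all edges used have weight $0$ in dimension $a$. So $c^a>0$ at $T_a$, where $P_2$ challenges again. By induction $c^a>0$ forever, which contradicts the fact that $c^a=0$ infinitely often. Suppose next that a claim on $b$ is challenged. Then $F_a$ is entered with $c^b>0$, and the play goes through $F_a$ and $D_a$ to $T_a$ by edges of weight $0$ in dimension $b$. We have just seen that $P_2$ accepts at $T_a$, so the play reaches $T_b$ with $c^b>0$, and $P_2$ challenges again. By induction $c^b>0$ forever, which is again a contradiction.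

\emph{Step 4: from $\tau$ on, the play follows the run of $M$.} By Step~3 the play goes $T_a\to T_b\to I_1$, and acceptance means $c^a=0$ at $T_a$ and $c^b=0$ at $T_b$; the edges are neutral, so $c^a=c^b=0$ at $I_1$. Suppose that the play is at $I_\ell$ and $(\ell,c^a,c^b)$ is the configuration of $M$ after $i$ instructions. The label $\ell$ is not halting because $M$ does not halt, and $P_2$ continues to $J_\ell$. For an increment of $X$, the move $r\to x$ adds $1$ to $c^x$ and keeps $c^{\bar x}$. For a test of $X$, if $P_1$ takes the move $x\to r$, then $c^x>0$ by ($\ast$), so this is the correct branch, and $c^x$ drops by $1$ while $c^{\bar x}$ is kept. If $P_1$ goes to $Z_\ell$, then $P_2$ accepts by Step~3, which means $c^x=0$, so this is again the correct branch. In each case the play arrives at the $I$-state of the configuration after $i+1$ instructions, with the counter values in $c^a$ and $c^b$.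

The play therefore follows the whole infinite run of $M$. By (U), $c^a+c^b$ is unbounded, whereas $c^a+c^b\le2(L-1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The class of machines is that of machines with (U), whose halting problem is undecidable by Lemma~\ref{lem:U}. Part (a) is Proposition~\ref{prop:halt}. For (b), suppose that $M$ does not halt and that $\sigma$ wins $\mathrm{BW}$ from $s_{\mathrm{init}}$. Take $h=s_0\dots s_m$ and $L$ from Lemma~\ref{lem:local}. Let $\pi$ be the play extending $h$ in which $P_1$ follows $\sigma$ and $P_2$ follows $\rho_{s_m}$, applied to the part of the history from index $m$ on. Then $\pi_{\ge m}\in\mathrm{DFW}(L)$ because $\pi$ is consistent with $\sigma$, and $\pi_{\ge m}$ is a play from $s_m$ consistent with $\rho_{s_m}$. This contradicts Proposition~\ref{prop:nohalt}.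
\end{proof}

\begin{remark}[Why all starting states are needed]\label{rem:phases}
The strategy $\rho_{s_{\mathrm{init}}}$ alone does not defeat $\mathrm{BW}$. In Example~\ref{ex:three}, after the false claim $B=0$, let $P_1$ take the loops at $F_a$ and $D_a$ exactly $n-1$ times in each turn. Against $\rho_{s_{\mathrm{init}}}$ the play repeats forever a closed walk of total weight $0$ in every dimension, so it lies in $\mathrm{BW}$: only old windows stay open. As in Example~\ref{ex:delay}, $P_2$ must let go and start again. Explicitly, in phase $L=1,2,\dots$, begun at a state $s$, player $P_2$ follows $\rho_s$ until some window opened during the phase has failed to close within $L$ steps, and then begins phase $L+1$. Each phase ends by Proposition~\ref{prop:nohalt}, and the resulting play is not in $\mathrm{BW}$ by \eqref{eq:bw}.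
\end{remark}

\begin{remark}[Property (U) is needed]\label{rem:U}
The machine ``1: $A:=A+1$; goto 2'', ``2: if $A=0$ goto 3, else $A:=A-1$; goto 1'', ``3: halt'' does not halt and has $A+B\le1$. Let $P_1$ play honestly with $n=1$. The consistent plays are paths in a finite graph of pairs (state, deficits). A closed walk in that graph either contains a full round from $T_a$ to $T_a$, or turns in the cycle $I_1,J_1,I_2,J_2$, where $c=(1,0,0)$ at $I_1$ and $c=(0,1,0)$ at $I_2$. In both cases each pile is empty somewhere on the walk, so no deficit stays positive for more steps than the graph has vertices, and $P_1$ wins $\mathrm{DFW}(L)$ for some $L$.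
\end{remark}

The construction uses all three dimensions at once in a challenge: one pile is frozen while the tokens are carried between the other two.

\section{A uniform window and the exact complexity}\label{sec:uniform}

The objective $\mathrm{BW}$ lets the bound $L$ depend on the play; Theorem~\ref{thm:uniform}(1) says that $P_1$ gains nothing from this. Lemma~\ref{lem:local} produces one state from which $P_1$ wins a direct fixed objective. To cover the whole winning region we remove such states, together with the states from which $P_1$ can force a visit to them, and repeat in what is left. We recall the tools.

For $S'\subseteq S$ such that every state of $S'$ has a successor in $S'$, the \emph{subgame} $G|_{S'}$ is the game on the induced subgraph. In a game $G'$, the \emph{$P_i$-attractor} of a set $Z$ is the least set $Y\supseteq Z$ that contains every state of $P_i$ with a successor in $Y$ and every state of the opponent with all successors in $Y$. From $Y$, player $P_i$ has a memoryless strategy that reaches $Z$ within $|Y|$ steps. Outside $Y$, the states of $P_i$ have no successor in $Y$ and the states of the opponent have a successor outside $Y$. Consequently, in a \emph{safety game}, where $P_1$ must avoid a set $Z$ of states,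 $P_1$ wins exactly from the complement of the $P_2$-attractor of $Z$, by a memoryless strategy that stays in this complement.

\begin{lemma}\label{lem:safety}
If $P_1$ wins $\mathrm{DFW}(L)$ from $s$, then $P_1$ does so with finite memory.
\end{lemma}

\begin{proof}
Along a play, let $d^t_j$ be the number of steps since the last zero of $c^t$ at or before $j$. By Lemma~\ref{lem:deficit}, $\pi\in\mathrm{DFW}(L)$ if and only if $d^t_j\le L-1$ for all $t$ and $j$. Moreover $c^t_j\le d^t_jW$, and $(c^t_{j+1},d^t_{j+1})$ is determined by $(c^t_j,d^t_j)$ and the edge taken. Consider the finite game whose states are the tuples $(s',(c^t)_t,(d^t)_t)$ with $d^t\le L-1$ and $c^t\le d^tW$, together with a sink that is entered as soon as some $d^t$ reaches $L$. Player $P_1$ wins $\mathrm{DFW}(L)$ from $s$ if and only if $P_1$ can avoid the sink from $(s,0,0)$. A memoryless strategy for this safety game is a finite-memory strategy in the original game.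
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}]
(1) One implication is $\mathrm{FW}(L)\subseteq\mathrm{BW}$. For the other, given a game $G'$, let $Z(G')$ be the set of states from which $P_1$ wins $\mathrm{DFW}(L)$ in $G'$ for some $L$. Let $S^0=S$. As long as $S^i\ne\emptyset$ and $Z_i=Z(G|_{S^i})\neq\emptyset$, let $Y_i$ be the $P_1$-attractor of $Z_i$ in $G|_{S^i}$ and let $S^{i+1}=S^i\setminus Y_i$. By induction on $i$,
\begin{itemize}
\item[($\dagger$)] all successors in $G$ of a $P_1$-state of $S^i$ lie in $S^i$, and every $P_2$-state of $S^i$ has a successor in $S^i$.
\end{itemize}
Indeed, a $P_1$-state of $S^{i+1}$ has all its successors in $S^i$ and none in $Y_i$, and a $P_2$-state of $S^{i+1}$ has a successor in $S^i\setminus Y_i$. So each nonempty $S^i$ defines a subgame. The sets $S^i$ decrease strictly; let $S^m$ be the last one, so that $S\setminus S^m=Y_0\uplus\dots\uplus Y_{m-1}$. Let $L^*$ be the maximum of the finitely many bounds $L$ needed for the states of $Z_0,\dots,Z_{m-1}$. For $z\in Z_i$, Lemma~\ref{lem:safety} gives a finite-memory strategy $\sigma_z$ that wins $\mathrm{DFW}(L^*)$ from $z$ in $G|_{S^i}$.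

\emph{From $S\setminus S^m$, $P_1$ wins $\mathrm{FW}(L^*)$ with finite memory.} The strategy has modes $0,\dots,m-1$, and mode $i$ is entered at a state of $Y_i$. In mode $i$, player $P_1$ follows the attractor strategy of $G|_{S^i}$ until a state $z\in Z_i$ is reached, and then follows $\sigma_z$. These moves stay in $S^i$. If $P_2$ leaves $S^i$, the play enters $Y_{i'}$ for some $i'<i$, and $P_1$ switches to mode $i'$. The mode can only decrease, so there is a last mode $i$. After the last switch the play stays in $S^i$, reaches some $z\in Z_i$, and is from then on a play of $G|_{S^i}$ consistent with $\sigma_z$. This suffix lies in $\mathrm{DFW}(L^*)$. The memory consists of the mode, the state $z$ once it is reached, and the memory of $\sigma_z$.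

\emph{From $S^m$, $P_1$ does not win $\mathrm{BW}$.} Let $s\in S^m$; then $Z(G|_{S^m})=\emptyset$. Suppose that $\sigma$ wins $\mathrm{BW}$ from $s$ in $G$. By ($\dagger$), on histories inside $S^m$ the strategy $\sigma$ chooses states of $S^m$, so it restricts to a strategy in $G|_{S^m}$, which wins $\mathrm{BW}$ there because plays of $G|_{S^m}$ are plays of $G$. Lemma~\ref{lem:local}, applied in $G|_{S^m}$, gives a history $h$ ending in a state $s'\in S^m$ and a bound $L$. Playing from $s'$ as $\sigma$ plays after $h$, player $P_1$ wins $\mathrm{DFW}(L)$ from $s'$ in $G|_{S^m}$. So $s'\in Z(G|_{S^m})$, a contradiction.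

Hence a state from which $P_1$ wins $\mathrm{BW}$ lies in $S\setminus S^m$, and (1) follows.

(2) For given $L$, it is decidable whether $P_1$ wins $\mathrm{FW}(L)$ \cite{cdrr,windows}. By (1), trying $L=1,2,\dots$ semi-decides the bounded window problem. For hardness, the computable map $N\mapsto G_{M_N}$ given by Lemma~\ref{lem:U} and Theorem~\ref{thm:main}, padded with dimensions of weight $0$ if $k>3$, is a many-one reduction from the halting problem of two-counter machines.

(3) Given such a $\beta$, player $P_1$ wins $\mathrm{BW}$ in $G$ if and only if $P_1$ wins $\mathrm{FW}(\beta(G))$, the converse implication being $\mathrm{FW}(\beta(G))\subseteq\mathrm{BW}$. The second condition is decidable, so we could decide who wins $\mathrm{BW}$ in the games $G_M$, contradicting Theorem~\ref{thm:main}.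
\end{proof}

\section{Games with one player}\label{sec:one}

Without challenges and restarts the simulation breaks down, and the problem reduces to finding a cycle. Call a closed walk \emph{good} if it has positive length and its total weight is nonnegative in every dimension.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
When $S_2=\emptyset$, player $P_1$ wins if and only if some play from $s_{\mathrm{init}}$ lies in $\mathrm{BW}$.

\emph{The criterion.} Suppose that a good closed walk of length $\lambda$ is reachable. Reach it and repeat it forever. For $j$ in the periodic part, the $\lambda$ edges after position $j$ are the edges of the walk in cyclically shifted order, so $\mathrm{TP}_t(j,j+\lambda)\ge0$ for all $t$, and the play is in $\mathrm{FW}(\lambda)$. Conversely, let $\pi$ be a play from $s_{\mathrm{init}}$ with a suffix $\pi'\in\mathrm{DFW}(L)$. The deficits of $\pi'$ are at most $(L-1)W$ by Lemma~\ref{lem:deficit}, so the same pair (state, vector of deficits) occurs at two times $i<j$ of $\pi'$. Summing the inequalities $c^t_{m+1}\ge c^t_m-w_t(s_m,s_{m+1})$ for $i\le m<j$ gives $c^t_j\ge c^t_i-\mathrm{TP}_t(i,j)$. Since $c^t_j=c^t_i$, we get $\mathrm{TP}_t(i,j)\ge0$ for all $t$, and the segment from $i$ to $j$ is a good closed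 walk.

\emph{The algorithm}, in the style of Kosaraju and Sullivan \cite{ks}, relaxes closed walks to circulations, which linear programming can handle, and recovers connectivity by recursion. For $F\subseteq E$, a \emph{circulation} on $F$ is a function $f\colon F\to\mathbb{R}_{\ge0}$ such that at every state the sum of $f$ over incoming edges equals the sum over outgoing edges. It is \emph{good} if $\sum_ef(e)w_t(e)\ge0$ for all $t$. Good circulations on $F$ form a convex cone. Let $U(F)$ be the set of edges $e\in F$ with $f(e)>0$ for some good circulation $f$ on $F$. By scaling, $e\in U(F)$ if and only if the linear system defining the cone, together with $f(e)\ge1$, is feasible; this is decided in polynomial time, and a feasible system has a rational solution $f_e$. Components of an edge set are those of the underlying undirected graph.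
\begin{itemize}
\item[($\alpha$)] \emph{A good closed walk with edges in $F$ has all its edges in one component of $U(F)$.} Its edge multiplicities form a good circulation on $F$, so its edges lie in $U(F)$, and they form a connected set.
\item[($\beta$)] \emph{If $U(F)$ is nonempty and connected, there is a good closed walk with edges in $F$.} The sum of the $f_e$ over $e\in U(F)$ is a rational good circulation with support exactly $U(F)$. Let $g$ be an integer-valued positive multiple of it. The multigraph with $g(e)$ copies of each edge $e$ is connected and has equal in-degree and out-degree at each state, so it has an Eulerian closed walk, of total weight $\sum_eg(e)w(e)$.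
\end{itemize}
To decide whether $F$ carries a good closed walk, compute $U(F)$. If it is empty, answer no, by ($\alpha$). If it is nonempty and connected, answer yes, by ($\beta$). Otherwise call the procedure on each component of $U(F)$ and answer yes if one call does; this is correct by ($\alpha$) and induction on $|F|$, as each of the at least two components is a proper subset of $F$. The first call is on the set of edges reachable from $s_{\mathrm{init}}$. The leaves of the recursion tree carry pairwise disjoint nonempty edge sets and every inner node has at least two children, so there are fewer than $2|E|$ calls, each solving at most $|E|$ linear systems of polynomial size.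
\end{proof}

The recursion cannot be skipped. Take states $u,v$ with self-loops of weights $(1,-1)$ and $(-1,1)$ and edges $u\to v$, $v\to u$ of weight $(-1,-1)$. The two loops together form a good circulation. In a good circulation or closed walk the two coordinates have nonnegative sum, which excludes the edges between $u$ and $v$. So $U(E)$ consists of the two loops, neither loop is good, and there is no good closed walk.

If instead $S_1=\emptyset$, then $P_1$ wins $\mathrm{BW}$ if and only if, for each $t$ separately, every play from $s_{\mathrm{init}}$ lies in $\mathrm{BW}_t$. These are $k$ one-dimensional problems, which are decidable \cite{windows}. Undecidability thus requires both players.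

\begin{thebibliography}{9}

\bibitem{cdrr}
Chatterjee, Doyen, Randour, Raskin, \emph{Looking at mean-payoff and total-payoff through windows}.

\bibitem{windows}
\emph{Games with Window Quantitative Objectives},
\texttt{https://docnum.umons.ac.be/\allowbreak Access/\allowbreak WebOpenAccess/\allowbreak GetDocument.aspx?\allowbreak GuidTicket=\allowbreak e45f7a78-\allowbreak 3824-\allowbreak 4962-\allowbreak 98bc-\allowbreak 88041d5b02d7\&\allowbreak Filename=\allowbreak FFM2015.pdf}

\bibitem{ks}
Kosaraju and Sullivan, STOC 1988.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
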